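\title{Weak compactness and the fixed point property for convex sets of compact operators}

\begin{abstract}
Let $K(H)$ be the space of compact operators on an infinite-dimensional Hilbert space $H$, with the operator norm. We show that every nonempty closed bounded convex subset of $K(H)$ that is not weakly compact admits a nonexpansive self-map without a fixed point. Together with a theorem of Besbes, this shows that a nonempty closed bounded convex subset of $K(H)$ has the fixed point property for nonexpansive maps if and only if it is weakly compact. The map is a damped shift along a sequence in the set that approximates truncations of a noncompact limit operator; a dilation of this operator gives the norm estimate with constant exactly~$1$. As a complement, we show that among complex C*-algebras the equivalence holds exactly for those isomorphic to a C*-subalgebra of some $K(H)$.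
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $C$ be a nonempty closed bounded convex subset of a Banach space. A map $T:C\to C$ is \emph{nonexpansive} if $\|Tx-Tx'\|\le\|x-x'\|$ for all $x,x'\in C$, and $C$ has the \emph{fixed point property} (FPP) if every nonexpansive $T:C\to C$ has a fixed point. A Banach space has the FPP if all of its nonempty closed bounded convex subsets do. Let $H$ be an infinite-dimensional Hilbert space, real or complex, and let $K(H)$ be the Banach space of compact operators on $H$ with the operator norm. The following question is posed as open in \cite{thesis}.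

\medskip
\noindent\textbf{Question.} \emph{Is it true that a nonempty closed bounded convex set $C\subset K(H)$ has the FPP if and only if $C$ is weakly compact?}
\medskip

The FPP is a compactness property in disguise. Fix $x_0\in C$ and $0<\lambda<1$. The map $x\mapsto(1-\lambda)x_0+\lambda Tx$ is a contraction of the complete metric space $C$, and its fixed point $x_\lambda$ satisfies $\|x_\lambda-Tx_\lambda\|=(1-\lambda)\|x_0-Tx_\lambda\|\le(1-\lambda)\operatorname{diam}C$. So approximate fixed points always exist, and the only issue is whether they can escape. If $C$ is norm compact they cannot, and a cluster point of $x_\lambda$ as $\lambda\to1$ is fixed by $T$. If $C$ is weakly compact there is still a weak cluster point, but $T$ is only norm continuous, and the geometry of the space has to help. In $K(H)$ it does.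

\begin{theorem}[M.~Besbes]\label{thm:besbes}
Every nonempty weakly compact convex subset of $K(H)$ has the FPP.
\end{theorem}

We use this theorem as a quoted result. In the other direction one expects that a set which is not weakly compact contains an escaping sequence along which points can be pushed forever. The unit ball of $c_0$ is the simplest instance: $T(x_1,x_2,\dots)=(1,x_1,x_2,\dots)$ is an isometry of the ball into itself, and a fixed point would be $(1,1,\dots)\notin c_0$. Dowling and Randrianantoanina (1999) proved that every nonreflexive subspace $Y$ of $K(H)$ fails the FPP, that is, $Y$ contains some nonempty closed bounded convex set that fails the FPP.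

Two observations show that the positive answer is not automatic. First, it depends on the space. In the real space $c$ of convergent sequences with the supremum norm, the set
\begin{equation}\label{eq:W}
W=\{x\in c:\ 1\ge x_1\ge x_2\ge\dots\ge0\}
\end{equation}
has the FPP and is not weakly compact (Proposition~\ref{prop:W}). Second, it is not enough to find a bad subset of $C$. The closed convex subset $\{x\in W:\lim x=0\}$ of $W$ is invariant under the shift $T$ above, which has no fixed point in it; so a set with the FPP can contain a closed convex set without it. A proof must therefore produce a map that is nonexpansive on the whole of the given set $C$. This is what we do.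

\begin{theorem}\label{thm:main}
Let $C\subset K(H)$ be nonempty, closed, bounded, convex and not weakly compact. Then there is a nonexpansive map $T:C\to C$ without a fixed point.
\end{theorem}

Theorems~\ref{thm:besbes} and~\ref{thm:main} answer the question affirmatively.

\begin{corollary}\label{cor:answer}
A nonempty closed bounded convex subset of $K(H)$ has the FPP if and only if it is weakly compact.
\end{corollary}

Applied to the unit ball of a nonreflexive closed subspace, which is not weakly compact, Theorem~\ref{thm:main} also gives the result of Dowling and Randrianantoanina quoted above. The set $W$ turns out to be the only obstruction among C*-algebras.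

\begin{theorem}\label{thm:cstar}
For a complex C*-algebra $A\ne0$ the following are equivalent.
\begin{enumerate}
\item[(i)] $A$ is $*$-isomorphic to a C*-subalgebra of $K(H)$ for some Hilbert space $H$.
\item[(ii)] A nonempty closed bounded convex set $C\subset A$ has the FPP if and only if it is weakly compact.
\item[(iii)] Every nonempty closed bounded convex set $C\subset A$ with the FPP is weakly compact.
\item[(iv)] $A$ contains no real-linear isometric copy of the real space $c$ of convergent sequences.
\item[(v)] For every self-adjoint $a\in A$, the spectrum $\sigma(a)$ has no nonzero limit point.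
\end{enumerate}
\end{theorem}

Section~\ref{sec:model} proves Theorem~\ref{thm:main} by hand for sets that contain an increasing sequence of coordinate projections. Section~\ref{sec:map} isolates three approximate properties of such a sequence that suffice. Sections~\ref{sec:limit}--\ref{sec:construction} find a sequence with these properties in any set that is not weakly compact. Section~\ref{sec:cstar} proves Theorem~\ref{thm:cstar}, which is not needed for the question. Until then the scalars are real or complex. Inner products are linear in the first variable, and $t^+=\max\{t,0\}$ for real $t$.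

\section{The model: a shift along coordinate projections}\label{sec:model}

Let $(e_i)_{i\ge1}$ be an orthonormal sequence in $H$ and let $P_n$ be the orthogonal projection onto the span of $e_1,\dots,e_n$. For a bounded scalar sequence $(s_i)$ let $\operatorname{diag}(s_1,s_2,\dots)$ be the operator $h\mapsto\sum_i s_i\langle h,e_i\rangle e_i$. Its norm is $\sup_i|s_i|$, and it is compact exactly when $s_i\to0$. The projections $P_n$ converge pointwise to $\operatorname{diag}(1,1,\dots)$, which is not compact; this is the escape that we want to exploit.

Let $C\subset K(H)$ be any closed bounded convex set that contains all $P_n$, for instance the unit ball. On diagonal operators with $1\ge s_1\ge s_2\ge\dots\to0$ we would like $T$ to be the shift $\operatorname{diag}(s_1,s_2,\dots)\mapsto\operatorname{diag}(1,s_1,s_2,\dots)$. A general $x\in C$ is not diagonal, so we read off its diagonal entries $\psi_n(x)=\operatorname{Re}\langle xe_n,e_n\rangle$. These numbers need not be nonnegative or decreasing, and the only points known to lie in $C$ are the convex combinations of the $P_n$ and their limits. We therefore force monotonicity: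
\[
A_0(x)=1,\qquad A_n(x)=\min\{A_{n-1}(x),\ \psi_n(x)^+\}\quad(n\ge1).
\]
Then $1=A_0\ge A_1\ge\dots\ge0$, and $A_n(x)\le\|xe_n\|\to0$ because $x$ is compact. Put
\[
Tx=\operatorname{diag}\big(A_0(x),A_1(x),A_2(x),\dots\big)=\sum_{j\ge1}\big(A_{j-1}(x)-A_j(x)\big)P_j .
\]
The two expressions agree because the $i$-th diagonal entry of the series is $\sum_{j\ge i}(A_{j-1}-A_j)=A_{i-1}$. The series is an infinite convex combination of the $P_j$, so $Tx\in C$. Each $A_n$ is a minimum of finitely many $1$-Lipschitz functions, so $\|Tx-Tx'\|=\sup_n|A_n(x)-A_n(x')|\le\|x-x'\|$. If $x=Tx$, then $\psi_n(x)=A_{n-1}(x)$, hence $A_n(x)=A_{n-1}(x)$ for all $n$, hence $A_n(x)=1$ for all $n$, which contradicts $A_n(x)\to0$.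

The argument used three facts: the test vectors $e_n$ are orthonormal; $\psi_n(P_j)$ equals $0$ for $j<n$ and $1$ for $j\ge n$; and $\|\sum_n a_n(P_{n+1}-P_n)\|=\max_n|a_n|$, so that the differences of consecutive points behave like the unit vector basis of $c_0$. In a general set these facts hold only approximately. An error in the second fact can be tolerated if the errors are summable, since we only need $A_n$ to stay away from $0$. The third fact is delicate: a bound $(1+\varepsilon)\max_n|a_n|$ would give a map with Lipschitz constant $1+\varepsilon$, which is useless. The remedy is to damp the $n$-th coefficient by a factor $c_n<1$, with $\sum_n(1-c_n)$ small, and to prove a bound with constant exactly $1$ for the damped coefficients.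

\section{Shift systems and the fixed-point-free map}\label{sec:map}

Fix the constants
\[
\delta_n=2^{-n-3},\qquad c_n=1-\delta_n\qquad(n\ge1),
\]
so that $\sum_n\delta_n=\frac18$ and $0<c_1<c_2<\dots<1$.

\begin{definition}\label{def:shift}
A \emph{shift system} in a set $C\subset K(H)$ consists of points $z_n\in C$ and unit vectors $u_n,v_n\in H$ $(n\ge1)$ such that, with $\psi_n(x)=\operatorname{Re}\langle xu_n,v_n\rangle$,
\begin{enumerate}
\item[(S1)] the sequence $(u_n)$ is orthonormal;
\item[(S2)] $|\psi_n(z_j)|\le\delta_n$ for $j<n$, and $\psi_n(z_j)\ge1-\delta_n$ for $j\ge n$;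
\item[(S3)] $\big\|\sum_{n=1}^Na_n(z_{n+1}-z_n)\big\|\le1$ for all $N\ge1$ and all real $a_n$ with $|a_n|\le c_n$.
\end{enumerate}
\end{definition}

The model is $z_n=P_n$, $u_n=v_n=e_n$. Conditions (S2) and (S3) pull in opposite directions: (S2) gives $\|z_{n+1}-z_n\|\ge\psi_{n+1}(z_{n+1})-\psi_{n+1}(z_n)\ge1-2\delta_{n+1}$, and (S3) gives $\|z_{n+1}-z_n\|\le1/c_n$. A shift system thus fixes a scale, and a given set must be rescaled correctly before it can contain one. Theorem~\ref{thm:main} splits into two statements.

\begin{proposition}\label{prop:map}
If a closed bounded convex set $C\subset K(H)$ contains a shift system, then there is a nonexpansive map $T:C\to C$ without a fixed point.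
\end{proposition}

\begin{proposition}\label{prop:system}
If $C\subset K(H)$ is nonempty, closed, bounded, convex and not weakly compact, then $\lambda C$ contains a shift system for some $\lambda>0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from the two propositions]
They give $\lambda>0$ and a nonexpansive map $T'$ of $\lambda C$ into itself without a fixed point. Then $Tx=\lambda^{-1}T'(\lambda x)$ is a nonexpansive map of $C$ into itself without a fixed point.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:map}]
For $x\in C$ define
\[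
A_0(x)=1,\qquad A_n(x)=\min\{A_{n-1}(x),\ c_n\psi_n(x)^+\}=\min\{1,\ c_1\psi_1(x)^+,\dots,c_n\psi_n(x)^+\}.
\]
Then $1=A_0\ge A_1\ge\dots\ge0$. A compact operator maps an orthonormal sequence to a norm-null sequence, so (S1) gives
\begin{equation}\label{eq:Anull}
A_n(x)\le|\psi_n(x)|\le\|xu_n\|\to0\qquad(x\in C).
\end{equation}
The functions $\psi_i$ and $t\mapsto t^+$ are $1$-Lipschitz, so $c_i\psi_i^+$ is $c_n$-Lipschitz for $i\le n$. A minimum of finitely many $c_n$-Lipschitz functions is $c_n$-Lipschitz. Hence
\begin{equation}\label{eq:Lip}
|A_n(x)-A_n(x')|\le c_n\|x-x'\|\qquad(n\ge1).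
\end{equation}

Put $t_j(x)=A_{j-1}(x)-A_j(x)\ge0$. By \eqref{eq:Anull}, $\sum_{j\ge n}t_j(x)=A_{n-1}(x)$, and in particular $\sum_{j\ge1}t_j(x)=1$. Define
\[
Tx=\sum_{j=1}^\infty t_j(x)z_j .
\]
The series converges absolutely because $C$ is bounded. For large $N$ the number $\sum_{j\le N}t_j(x)=1-A_N(x)$ is positive, and the points $(1-A_N(x))^{-1}\sum_{j\le N}t_j(x)z_j$ lie in $C$ by convexity and converge to $Tx$. As $C$ is closed, $Tx\in C$.

\emph{$T$ is nonexpansive.} Let $x\ne x'$, $s=\|x-x'\|$ and $a_n=A_n(x)-A_n(x')$. Then $a_0=0$, $|a_n|\le c_ns$ by \eqref{eq:Lip}, and $t_j(x)-t_j(x')=a_{j-1}-a_j$. Summation by parts gives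
\begin{equation}\label{eq:parts}
\sum_{j=1}^N(a_{j-1}-a_j)z_j=\sum_{n=1}^{N-1}a_n(z_{n+1}-z_n)-a_Nz_N .
\end{equation}
By (S3) applied to the numbers $a_n/s$, the sum on the right has norm at most $s$. By \eqref{eq:Anull}, $a_Nz_N\to0$. Letting $N\to\infty$ we obtain $\|Tx-Tx'\|\le s$.

\emph{$T$ has no fixed point.} Suppose $x=Tx$, and write $t_j=t_j(x)$, $A_n=A_n(x)$. Since $\psi_n$ is real-linear and continuous, (S2) gives
\[
\psi_n(x)\ge-\delta_n\sum_{j<n}t_j+(1-\delta_n)\sum_{j\ge n}t_j=-\delta_n(1-A_{n-1})+(1-\delta_n)A_{n-1}=A_{n-1}-\delta_n .
\]
As $A_{n-1}-\delta_n\le1$,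
\[
c_n\psi_n(x)^+\ge(1-\delta_n)(A_{n-1}-\delta_n)=A_{n-1}-\delta_n-\delta_n(A_{n-1}-\delta_n)\ge A_{n-1}-2\delta_n .
\]
Therefore $A_n\ge A_{n-1}-2\delta_n$ for all $n$, and $A_n\ge1-2\sum_i\delta_i=\frac34$ for all $n$. This contradicts \eqref{eq:Anull}.
\end{proof}

The contradiction rests on \eqref{eq:Anull}, that is, on the compactness of \emph{every} element of $C$. This cannot be dropped: the operators $\operatorname{diag}(x_1,x_2,\dots)$ with $x\in W$ form an isometric copy of the set \eqref{eq:W} among the bounded operators, this copy contains the model shift system, and it has the FPP.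

\section{A noncompact limit and its truncations}\label{sec:limit}

We turn to Proposition~\ref{prop:system}. In the model, $z_n=P_ny$ with $y=\operatorname{diag}(1,1,\dots)$ the noncompact limit of the sequence. This section finds such a limit $y$ in general and shows that $C$ contains points close in norm to operators $fy$, where $f$ is an average of coordinate projections.

Let $B(H)$ denote the bounded operators on $H$. A sequence $x_n$ converges to $y$ in the \emph{weak operator topology} (WOT) if $\langle x_ng,h\rangle\to\langle yg,h\rangle$ for all $g,h\in H$. We use the following standard facts, valid for real and complex scalars.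

\begin{enumerate}
\item[(F1)] (Mazur) A convex subset of a Banach space has the same closure in the norm and weak topologies.
\item[(F2)] (Eberlein--\v{S}mulian) A subset of a Banach space is weakly compact if and only if every sequence in it has a subsequence converging weakly to a point of the subset.
\item[(F3)] If $H_0$ is separable, every bounded sequence in $B(H_0)$ has a WOT-convergent subsequence (make all matrix entries converge by a diagonal argument).
\item[(F4)] The dual of $K(H_0)$ is the trace class: every bounded functional has the form $x\mapsto\sum_i\sigma_i\langle xg_i,h_i\rangle$ with unit vectors $g_i,h_i$ and $\sum_i|\sigma_i|<\infty$. By dominated convergence, a \emph{bounded} sequence in $K(H_0)$ that converges WOT to a \emph{compact} operator converges to it weakly.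
\item[(F5)] Let $P_m$ be the projection onto the span of the first $m$ vectors of an orthonormal basis of $H_0$. If $S$ is a compact operator from a Hilbert space into $H_0$, then $\|(1-P_m)S\|\to0$, since $1-P_m\to0$ pointwise, hence uniformly on the totally bounded image of the unit ball. The convergence is uniform over a norm-compact set of such $S$: take a finite $\varepsilon$-net and use $\|1-P_m\|\le1$. Taking adjoints, $\|S(1-P_m)\|\to0$ for $S\in K(H_0)$.
\end{enumerate}

For a closed subspace $H_0\subset H$ we identify $B(H_0)$ isometrically with the operators on $H$ that vanish on $H_0^\perp$ and have range in $H_0$; then $K(H_0)\subset K(H)$.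

\begin{lemma}\label{lem:reduction}
Let $C$ be as in Proposition~\ref{prop:system}. There are $\lambda>0$, a separable infinite-dimensional closed subspace $H_0\subset H$, a sequence $(x_n)$ in $\lambda C\cap K(H_0)$ and $y\in B(H_0)$ such that $x_n\to y$ in WOT and $\operatorname{dist}(y,K(H_0))=1$.
\end{lemma}

\begin{proof}
By (F1) the set $C$ is weakly closed, so by (F2) there is a sequence $(x_n)$ in $C$ with no subsequence that converges weakly in $K(H)$. Compact operators have separable range. Let $H_0$ be the closed span of the ranges of all $x_n$ and $x_n^*$ and of some orthonormal sequence. Then $x_nH\subset H_0$, and $x_n$ vanishes on $H_0^\perp\subset(\operatorname{ran}x_n^*)^\perp=\ker x_n$, so $x_n\in K(H_0)$. By (F3) we may assume that $x_n\to y\in B(H_0)$ in WOT. If $y$ were compact, then $x_n\to y$ weakly in $K(H_0)$ by (F4), hence weakly in $K(H)$, which is excluded. Since $K(H_0)$ is norm closed, $\operatorname{dist}(y,K(H_0))>0$. Let $\lambda$ be the reciprocal of this distance and replace $x_n,y$ by $\lambda x_n,\lambda y$.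
\end{proof}

From now on we write $C$ for $\lambda C$, work on $H_0$, and write $1$ for the identity of $H_0$. We fix an orthonormal basis of $H_0$ with coordinate projections $P_m$ as in (F5), call an operator \emph{diagonal} if it is diagonal in this basis, and put
\[
\mathcal F_M=\operatorname{conv}\{P_m:\ m\ge M\}.
\]
Each $f\in\mathcal F_M$ has finite rank, is diagonal with entries in $[0,1]$, and satisfies $fP_M=P_Mf=P_M$. The normalization $\operatorname{dist}(y,K(H_0))=1$ is the scale demanded by Definition~\ref{def:shift}. It has two sides: far out in the space $y$ still has norm at least $1$, which will give (S2), and modulo a compact operator $yy^*$ is at most $1$, which will give (S3). For a self-adjoint operator $b$, $b^+$ denotes the function $t\mapsto t^+$ applied to $b$.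

\begin{lemma}\label{lem:y}
\begin{enumerate}
\item[(a)] For every finite-rank orthogonal projection $F$ on $H_0$ and every $\varepsilon\in(0,1)$ there is a unit vector $u\in\ker F$ with $\|yu\|\ge1-\varepsilon$.
\item[(b)] The operator $k=(yy^*-1)^+$ is compact.
\item[(c)] For all $M\in\mathbb N$ and $\eta>0$ there are $z\in C\cap K(H_0)$ and $f\in\mathcal F_M$ with $\|z-fy\|<\eta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The operator $yF$ is compact, so $\|y(1-F)\|=\|y-yF\|\ge1$. Take a unit vector $h$ with $\|y(1-F)h\|\ge1-\varepsilon$ and put $u=(1-F)h/\|(1-F)h\|$.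

(b) Let $\varepsilon>0$ and let $E=1_{[1+\varepsilon,\infty)}(yy^*)$ be the spectral projection. For a unit vector $h\in\operatorname{ran}E$ we have $\|y^*h\|^2=\langle yy^*h,h\rangle\ge1+\varepsilon$. Choose a compact $s$ with $\|y-s\|<(1+\varepsilon)^{1/2}$. If $E$ had infinite rank, there would be an orthonormal sequence $(h_i)$ in $\operatorname{ran}E$, and
\[
\|y-s\|\ge\|(y-s)^*h_i\|\ge(1+\varepsilon)^{1/2}-\|s^*h_i\|\to(1+\varepsilon)^{1/2},
\]
a contradiction. So $kE$ has finite rank. The operator $k-kE$ is the function $(t-1)^+1_{\{t<1+\varepsilon\}}$ of $yy^*$, so $\|k-kE\|\le\varepsilon$. Thus $k$ is a norm limit of finite-rank operators.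

(c) The operators $x_n-P_ny$ are compact, uniformly bounded, and converge to $y-y=0$ in WOT. By (F4) they converge weakly to $0$, so by (F1) some convex combination $\sum_{n\ge M}\lambda_n(x_n-P_ny)$ has norm less than $\eta$. Put $z=\sum\lambda_nx_n$ and $f=\sum\lambda_nP_n$.
\end{proof}

Part (c) is where the convexity of $C$ enters the construction, and it explains why averages $f$ replace the projections of the model: the passage from weak to norm convergence costs a convex combination.

\section{The norm estimate}\label{sec:estimate}

We shall take $z_n=f_ny+w_n$ with $f_n\in\mathcal F_{M_n}$, small errors $w_n$, and rapidly increasing $M_n$. Note that $w_n=z_n-f_ny$ is compact. The problem is (S3).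

\subsection*{The exact case}
Suppose for a moment that $k=0$, that all $w_n=0$, and that $M_{n+1}$ exceeds every index $m$ occurring in $f_n$. Then $f_n\le P_{M_{n+1}}\le f_{n+1}$, so at each basis vector the entries of $f_{n+1}-f_n$ are nonnegative with sum over $n$ at most $1$. The diagonal operator $\theta=\sum_{n\le N}a_n(f_{n+1}-f_n)$ then has norm at most $\max|a_n|$. Since $yy^*\le1$,
\[
\Big\|\sum_{n\le N}a_n(z_{n+1}-z_n)\Big\|^2=\|\theta y\|^2=\|\theta yy^*\theta\|\le\|\theta^2\|\le\max|a_n|^2 .
\]

\subsection*{What goes wrong in general}
If $k\ne0$, some damping is needed. For $y=\operatorname{diag}(1+1/i)_{i\ge1}$ we have $\operatorname{dist}(y,K(H_0))=1$, but $\|P_{M'}y-P_My\|=1+1/(M+1)>1$ for $M'>M$. Also $\|P_My\|=2$, which is why (S3) involves only differences and never $z_1$ alone.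

The errors $w_n$ are a more serious matter. The triangle inequality bounds the sum in (S3) by $c_N$ plus terms that include $c_1\|w_1\|$. The number $\|w_1\|$ is fixed at the first step while $c_N\to1$, so this bound eventually exceeds $1$. One has to use the position of the error: $w_1$ is compact, so it lives almost entirely on the early coordinates, where the entries of $\theta$ are bounded by an early $c_n$ and there is room. To exploit this we cut the range space by $P=P_M$ and $Q=1-P$.

\begin{lemma}\label{lem:block}
Let $Y$ be a bounded operator from a Hilbert space into $H_0$, let $P$ be an orthogonal projection on $H_0$ and $Q=1-P$. Then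
\[
\|Y\|^2\le\max\{\|PY\|^2,\|QY\|^2\}+\|PYY^*Q\| .
\]
\end{lemma}

\begin{proof}
Write $YY^*=(PYY^*P+QYY^*Q)+(V+V^*)$ with $V=PYY^*Q$. The first bracket is block diagonal, so its norm is $\max\{\|PY\|^2,\|QY\|^2\}$. Since $V^2=0$, the operator $(V+V^*)^2=VV^*+V^*V$ is block diagonal with both blocks of norm $\|V\|^2$, so $\|V+V^*\|=\|V\|$.
\end{proof}

For $Y$ of the form (compact)${}+\theta y$, the cross term $PYY^*Q$ contains $\theta Pyy^*Q\theta$, and this need not be small for any $M$.

\begin{example}\label{ex:shift}
Let $Se_i=e_{i+1}$ be the unilateral shift and $y=\frac12(1+S)$. Then $\|y\|\le1$. The vectors $h_i=n^{-1/2}(e_{n+1}+\dots+e_{2n})$ with $n=2^i$ are orthonormal and $\|yh_i-h_i\|=\frac12\sqrt{2/n}\to0$, so $\|y-s\|\ge\lim_i\|(y-s)h_i\|=1$ for every compact $s$. Thus $\operatorname{dist}(y,K(H_0))=1$ and $k=0$. But $\langle yy^*e_{M+1},e_M\rangle=\langle y^*e_{M+1},y^*e_M\rangle=\frac14$, so $\|P_Myy^*(1-P_M)\|\ge\frac14$ for every $M$.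
\end{example}

\subsection*{The dilation}
In the exact case we replaced $yy^*$ by the larger operator $1$, which commutes with every $P_M$. To make this replacement inside an induction, we enlarge $y$ so that the inequality $yy^*\le1+k$ becomes an equality. Since $1+(t-1)^+-t=(1-t)^+\ge0$, the operator $1+k-yy^*$ is positive; let $d$ be its positive square root. For $a,b\in B(H_0)$ let $[a,b]:H_0\oplus H_0\to H_0$ be the row operator $(g,h)\mapsto ag+bh$. Then $[a,b][a,b]^*=aa^*+bb^*$, and $\|a\|\le\|[a,b]\|$. Put
\begin{equation}\label{eq:dilation}
\tilde y=[\,y,\ d\,],\qquad\text{so that}\qquad\tilde y\tilde y^*=yy^*+d^2=1+k .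
\end{equation}
Now $P_M\tilde y\tilde y^*(1-P_M)=P_Mk(1-P_M)$ is small for large $M$ by (F5). We shall prove the norm estimate for row operators built on $\tilde y$ and read off (S3) from the first component. The next lemma is the inductive step: if $X+\alpha\tilde y$ has norm below $1$, the coefficient of $\tilde y$ may be changed from $\alpha$ to any $\beta$ far out in the space, and the norm stays below $1$.

\begin{lemma}\label{lem:glue}
Let $0\le\gamma<1$ and let $\Sigma$ be a nonempty norm-compact set of pairs $(X,\alpha)$, where $X:H_0\oplus H_0\to H_0$ is compact and $\alpha\in[-\gamma,\gamma]$. Assume that $r=\sup_{(X,\alpha)\in\Sigma}\|X+\alpha\tilde y\|<1$. Then there are $\rho<1$ and $M_0\in\mathbb N$ such that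
\[
\big\|X+\big(\alpha f+\beta(1-f)\big)\tilde y\big\|\le\rho\qquad\text{for all }(X,\alpha)\in\Sigma,\ \beta\in[-\gamma,\gamma],\ f\in\mathcal F_{M_0}.
\]
\end{lemma}

\begin{proof}
Since $r<1$ and $\gamma<1$, there is $\varepsilon>0$ with
\[
\rho^2:=\max\big\{r^2,\ (\varepsilon+\gamma\sqrt{1+\varepsilon})^2\big\}+3\varepsilon<1 .
\]
The sets $\{X\}$ and $\{\tilde yX^*\}$, with $(X,\alpha)$ ranging over $\Sigma$, are norm-compact sets of compact operators into $H_0$, and $k$ is compact. By (F5) there is $M_0$ such that, with $P=P_{M_0}$ and $Q=1-P$,
\begin{equation}\label{eq:tails}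
\|QX\|\le\varepsilon,\qquad\|Q\tilde yX^*\|\le\varepsilon,\qquad\|Qk\|\le\varepsilon\qquad\text{for all }(X,\alpha)\in\Sigma .
\end{equation}
Fix $X,\alpha,\beta,f$, and put $\theta=\alpha f+\beta(1-f)$ and $Y=X+\theta\tilde y$. The operator $\theta$ is diagonal, and its entries are convex combinations of the real numbers $\alpha$ and $\beta$. So $\theta$ is self-adjoint, commutes with $P$ and $Q$, and $\|\theta\|\le\gamma$. Moreover $P\theta=\alpha P$ because $Pf=P$. We estimate the three terms in Lemma~\ref{lem:block}.

On the range of $P$ nothing has changed: $PY=P(X+\alpha\tilde y)$, so $\|PY\|\le r$.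

On the range of $Q$ the old part $X$ is negligible: $QY=QX+\theta Q\tilde y$, and $\|Q\tilde y\|^2=\|Q(1+k)Q\|\le1+\varepsilon$ by \eqref{eq:dilation} and \eqref{eq:tails}. So $\|QY\|\le\varepsilon+\gamma\sqrt{1+\varepsilon}$.

For the cross term, $Y^*Q=X^*Q+\tilde y^*Q\theta$, and $P\tilde y\tilde y^*Q=P(1+k)Q=PkQ$. Hence
\[
PYY^*Q=P(X+\alpha\tilde y)X^*Q+PX\tilde y^*Q\theta+\alpha PkQ\theta .
\]
Taking adjoints in \eqref{eq:tails} gives $\|X^*Q\|\le\varepsilon$, $\|X\tilde y^*Q\|\le\varepsilon$ and $\|kQ\|\le\varepsilon$. As $r$, $|\alpha|$ and $\|\theta\|$ are at most $1$, each of the three terms has norm at most $\varepsilon$. Lemma~\ref{lem:block} yields $\|Y\|^2\le\rho^2$.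
\end{proof}

\section{Construction of the shift system}\label{sec:construction}

\begin{proof}[Proof of Proposition~\ref{prop:system}]
We keep the notation of Sections~\ref{sec:limit} and~\ref{sec:estimate} and put $c_0=0$. For $n=1,2,\dots$ we construct unit vectors $u_n,v_n\in H_0$, integers $M_n$, operators $f_n\in\mathcal F_{M_n}$ and points $z_n\in C\cap K(H_0)$. We write $w_n=z_n-f_ny$ and lift $z_n$ to the row operator
\[
\tilde z_n=[\,z_n,\ f_nd\,]=f_n\tilde y+[\,w_n,\ 0\,],
\]
which is compact because $z_n$ is compact and $f_nd$ has finite rank.

\emph{The inductive hypothesis.} For $N\ge0$ let $\Pi_N$ be the box of real vectors $a=(a_0,\dots,a_N)$ with $|a_n|\le c_n$, so that $a_0=0$, and put $X_N(a)=\sum_{j=1}^N(a_{j-1}-a_j)\tilde z_j$. We require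
\[
(\mathrm H_N)\qquad\sup_{a\in\Pi_N}\|X_N(a)+a_N\tilde y\|<1 .
\]
By \eqref{eq:parts}, for $N\ge1$,
\begin{equation}\label{eq:HN}
X_N(a)+a_N\tilde y=\sum_{n=1}^{N-1}a_n(\tilde z_{n+1}-\tilde z_n)+a_N(\tilde y-\tilde z_N).
\end{equation}
So $(\mathrm H_N)$ is the lifted form of (S3) in which the limit $\tilde y$ holds the place of the point $\tilde z_{N+1}$ not yet chosen, and the inequality is strict in order to leave room for the next error. The hypothesis $(\mathrm H_0)$ holds because $X_0=0$ and $a_0=0$; no bound on $\|\tilde y\|$ is needed.

\emph{Step from $N$ to $N+1$.} Suppose that everything with index at most $N$ is constructed, $u_1,\dots,u_N$ are orthonormal, and $(\mathrm H_N)$ holds. The order of the choices matters: first the test vectors, far enough out that the old points do not see them; then $M_{N+1}$, large enough to capture all test vectors and the old points; then the new point.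

\emph{Test vectors.} By (F5) there is $m$ with $\|z_j(1-P_m)\|\le\delta_{N+1}$ for $1\le j\le N$. Let $F$ be the projection onto the span of $P_mH_0$ and $u_1,\dots,u_N$. By Lemma~\ref{lem:y}(a) there is a unit vector $u_{N+1}\in\ker F$ with $\|yu_{N+1}\|\ge1-\delta_{N+1}/2$. Put $v_{N+1}=yu_{N+1}/\|yu_{N+1}\|$. Then $u_{N+1}$ is orthogonal to $u_1,\dots,u_N$, and $u_{N+1}=(1-P_m)u_{N+1}$, so
\begin{equation}\label{eq:old}
\|z_ju_{N+1}\|\le\delta_{N+1}\qquad(1\le j\le N).
\end{equation}

\emph{The integer $M_{N+1}$.} The set $\Sigma=\{(X_N(a),a_N):a\in\Pi_N\}$ is the image of a compact box under a linear map, hence norm compact, and $|a_N|\le c_N\le c_{N+1}$. By $(\mathrm H_N)$, Lemma~\ref{lem:glue} applies with $\gamma=c_{N+1}$ and gives $\rho<1$ and $M_0$. Choose $M_{N+1}\ge M_0$ so large that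
\begin{equation}\label{eq:capture}
\|y\|\,\|(1-P_{M_{N+1}})v_n\|\le\delta_n/4\qquad(1\le n\le N+1).
\end{equation}

\emph{The new point.} Choose $\eta>0$ with $\eta\le\delta_{N+1}/4$ and $\rho+2\eta<1$. By Lemma~\ref{lem:y}(c) there are $f_{N+1}\in\mathcal F_{M_{N+1}}\subset\mathcal F_{M_0}$ and $z_{N+1}\in C\cap K(H_0)$ with $\|w_{N+1}\|\le\eta$. Let $a\in\Pi_{N+1}$, let $a'=(a_0,\dots,a_N)\in\Pi_N$ and $f=f_{N+1}$. Then $X_{N+1}(a)=X_N(a')+(a_N-a_{N+1})\tilde z_{N+1}$, so
\[
X_{N+1}(a)+a_{N+1}\tilde y=X_N(a')+\big(a_Nf+a_{N+1}(1-f)\big)\tilde y+(a_N-a_{N+1})[\,w_{N+1},0\,].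
\]
By Lemma~\ref{lem:glue} the right side has norm at most $\rho+2\eta<1$, uniformly in $a$. This is $(\mathrm H_{N+1})$, and the construction is complete.

\emph{Verification.} (S1) holds by construction. The first half of (S2) follows from \eqref{eq:old}. For the second half let $n\le j$. Since $z_j=y-(1-f_j)y+w_j$ and $\langle yu_n,v_n\rangle=\|yu_n\|$,
\[
\psi_n(z_j)=\|yu_n\|-\operatorname{Re}\langle yu_n,(1-f_j)v_n\rangle+\operatorname{Re}\langle w_ju_n,v_n\rangle .
\]
From $f_jP_{M_j}=P_{M_j}$ we get $1-f_j=(1-f_j)(1-P_{M_j})$, so $\|(1-f_j)v_n\|\le\|(1-P_{M_j})v_n\|$, and \eqref{eq:capture} with $N+1=j$ bounds the second term by $\delta_n/4$. The third term is at most $\|w_j\|\le\delta_j/4\le\delta_n/4$ in absolute value. Hence $\psi_n(z_j)\ge1-\delta_n/2-\delta_n/4-\delta_n/4=1-\delta_n$.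

For (S3), let $|a_n|\le c_n$ for $1\le n\le N$ and apply $(\mathrm H_{N+1})$ to $(0,a_1,\dots,a_N,0)$. By \eqref{eq:HN}, the row operator $\sum_{n=1}^Na_n(\tilde z_{n+1}-\tilde z_n)$ has norm less than $1$, and its first component is $\sum_{n=1}^Na_n(z_{n+1}-z_n)$.
\end{proof}

This completes the proofs of Theorem~\ref{thm:main} and Corollary~\ref{cor:answer}.

\section{The equivalence in C*-algebras}\label{sec:cstar}

Both properties in question are preserved by isometric embeddings.

\begin{lemma}\label{lem:transfer}
Let $J:X\to Y$ be a real-linear isometry between real or complex Banach spaces, not necessarily onto, and let $C\subset X$ be nonempty, closed, bounded and convex. Then $J(C)$ is closed, bounded and convex; $J(C)$ has the FPP if and only if $C$ does; and $J(C)$ is weakly compact if and only if $C$ is.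
\end{lemma}

\begin{proof}
The set $J(C)$ is complete, hence closed, and $T\mapsto JTJ^{-1}$ matches the nonexpansive self-maps of $C$ with those of $J(C)$ and preserves fixed points. The bounded real-linear functionals on a complex space are the real parts of the complex-linear ones, and they define the same weak topology. By the Hahn--Banach theorem every bounded real-linear functional on $J(X)$ extends to $Y$. So $J$ is a homeomorphism from $X$ with its weak topology onto $J(X)$ with the weak topology inherited from $Y$.
\end{proof}

\begin{corollary}\label{cor:sums}
The equivalence ``FPP if and only if weakly compact'' for nonempty closed bounded convex sets holds in $c_0$, in $K(H)$, in every $c_0$-sum of algebras $K(H_i)$, and in every closed subspace of these spaces.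
\end{corollary}

\begin{proof}
An element of the $c_0$-sum is a family $(x_i)$ with $x_i\in K(H_i)$ and $\|x_i\|\ge\varepsilon$ for only finitely many $i$, for each $\varepsilon>0$; its norm is $\sup_i\|x_i\|$. The operator $\bigoplus_ix_i$ on $\bigoplus_iH_i$ has this norm and is a norm limit of finite sums, hence compact. The space $c_0$ is the case of countably many one-dimensional $H_i$. The map $x\mapsto x\oplus0$ embeds $K(G)$ isometrically in $K(G\oplus\ell^2)$ for any Hilbert space $G$, so all these spaces and their closed subspaces embed isometrically in the compact operators on an infinite-dimensional Hilbert space. Apply Corollary~\ref{cor:answer} and Lemma~\ref{lem:transfer}.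
\end{proof}

\subsection*{A set with the FPP that is not weakly compact}

\begin{proposition}\label{prop:W}
The set $W\subset c$ of \eqref{eq:W} is closed, bounded and convex, has the FPP, and is not weakly compact.
\end{proposition}

The idea is to transfer the problem to the cube $\Omega=[0,1]^{\mathbb N}$ with the metric $\|\cdot\|_\infty$. In the cube, balls are products of intervals, and products of closed intervals are compact in the product topology; this compactness replaces weak compactness. Call a set $\prod_i[p_i,q_i]\subset\Omega$ with $p_i\le q_i$ a \emph{box}. A nonempty intersection of boxes is a box, since this is true coordinatewise for closed intervals. For $x\in\Omega$ and $t\ge0$ the ball $B(x,t)=\{x'\in\Omega:\|x'-x\|_\infty\le t\}$ is a box.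

\begin{lemma}\label{lem:cube}
Every $\|\cdot\|_\infty$-nonexpansive map $S:\Omega\to\Omega$ has a fixed point.
\end{lemma}

\begin{proof}
Call a box $D$ invariant if $S(D)\subset D$; the cube $\Omega$ is one. Boxes are closed in the product topology, in which $\Omega$ is compact, so a chain of invariant boxes has nonempty intersection, and this intersection is an invariant box. By Zorn's lemma there is a minimal invariant box $D=\prod_i[p_i,q_i]$. Let $\ell=\sup_i(q_i-p_i)$ be its diameter.

Let $D'$ be the intersection of all boxes containing $S(D)$. Then $D'\subset D$, so $S(D')\subset S(D)\subset D'$, and $D'=D$ by minimality. In other words, every box that contains $S(D)$ contains $D$.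

Let $D''=D\cap\bigcap_{x\in D}B(x,\ell/2)$. It contains the center $((p_i+q_i)/2)_i$ of $D$, so it is a box. If $z\in D''$, then $\|Sz-Sx\|_\infty\le\|z-x\|_\infty\le\ell/2$ for all $x\in D$. Thus the box $B(Sz,\ell/2)$ contains $S(D)$, hence contains $D$, and since $Sz\in D$ this says $Sz\in D''$. So $D''$ is invariant, and $D''=D$ by minimality. Then any two points of $D$ are within $\ell/2$, so $\ell\le\ell/2$ and $\ell=0$. The single point of $D$ is fixed by $S$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:W}]
The set $W$ is defined by non-strict linear inequalities between coordinates, so it is closed and convex, and it lies in the unit ball. Define $R:\Omega\to W$ by $(Rx)_n=\min_{i\le n}x_i$; the sequence $Rx$ is nonincreasing in $[0,1]$, hence convergent. The map $R$ is nonexpansive, each coordinate being a minimum of $1$-Lipschitz functions, and it is the identity on $W$. If $T:W\to W$ is nonexpansive, so is $S=TR:\Omega\to W\subset\Omega$. A fixed point $x$ of $S$ lies in $W$, so $x=TRx=Tx$.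

Let $s_n=(1,\dots,1,0,0,\dots)\in W$ with $n$ ones. A weak cluster point of $(s_n)$ would have every coordinate equal to $1$, and the bounded functional $\lim$, which vanishes at each $s_n$, would vanish at it. These conditions are incompatible, so $W$ is not weakly compact.
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:cstar}}
We recall the standard facts that are used. Spectra are taken in the unitization when the algebra has no unit.

\begin{enumerate}
\item[(C1)] An injective $*$-homomorphism between C*-algebras is isometric.
\item[(C2)] If $a\in A$ is self-adjoint and $F$ is continuous on $\sigma(a)\cup\{0\}$ with $F(0)=0$, then $F(a)\in A$; the map $F\mapsto F(a)$ is a $*$-homomorphism with $\|F(a)\|=\sup_{\sigma(a)}|F|$.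
\item[(C3)] The set $\sigma(a)\setminus\{0\}$ is the same in every C*-subalgebra that contains $a$.
\item[(C4)] A commutative unital C*-algebra is $*$-isomorphic to $C(X)$ for a compact Hausdorff space $X$, and the spectrum of an element is the range of the function.
\item[(C5)] A nonzero representation $\pi:A\to B(H_\pi)$ is irreducible if it has no nontrivial closed invariant subspace. Then $\pi(A)$ is WOT-dense in $B(H_\pi)$, and $\pi(A)\xi$ is dense in $H_\pi$ for every $\xi\ne0$. For every $a\ne0$ in $A$ there is an irreducible $\pi$ with $\pi(a)\ne0$.
\end{enumerate}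

\medskip
\noindent\emph{(i)$\Rightarrow$(ii).} By (C1), $A$ is isometric to a closed subspace of some $K(H)$. Apply Corollary~\ref{cor:sums} and Lemma~\ref{lem:transfer}.

\medskip
\noindent\emph{(ii)$\Rightarrow$(iii)} is immediate.

\medskip
\noindent\emph{(iii)$\Rightarrow$(iv).} If $J:c\to A$ is a real-linear isometry, then by Proposition~\ref{prop:W} and Lemma~\ref{lem:transfer} the set $J(W)$ is closed, bounded and convex, has the FPP, and is not weakly compact.

\medskip
\noindent\emph{(iv)$\Rightarrow$(v).} Suppose that $a$ is self-adjoint and $t_0\ne0$ is a limit point of $\sigma(a)$. Choose a strictly monotone sequence $t_n\in\sigma(a)$ with $t_n\to t_0$, all $t_n$ having the sign of $t_0$. Let $I$ be the closed interval with endpoints $t_1$ and $t_0$, so $0\notin I$, and let $g:\mathbb R\to[0,1]$ be continuous with $g=1$ on $I$ and $g(0)=0$. For $x\in c$ let $G_x:\mathbb R\to\mathbb R$ take the value $x_n$ at $t_n$ and $\lim x$ at $t_0$, be affine between consecutive $t_n$, and be constant beyond each endpoint of $I$, equal to its value at that endpoint. Between $t_n$ and $t_{n+1}$ the values of $G_x$ lie between $x_n$ and $x_{n+1}$,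 so $G_x$ is continuous at $t_0$, hence everywhere, and $|G_x|\le\|x\|_\infty$. Put $F_x=gG_x$. Then $F_x$ is continuous, depends linearly on $x$, vanishes at $0$, satisfies $|F_x|\le\|x\|_\infty$, and $F_x(t_n)=x_n$ with $t_n\in\sigma(a)$. Hence $\sup_{\sigma(a)}|F_x|=\|x\|_\infty$, and by (C2) the map $x\mapsto F_x(a)$ is a real-linear isometry of $c$ into $A$.

\medskip
\noindent\emph{(v)$\Rightarrow$(i).} Condition (v) says that self-adjoint elements have the spectra of compact operators. We show that $A$ is spanned by projections, that each projection is a finite sum of minimal ones, and that a suitable faithful representation sends minimal projections to rank-one projections. A projection is an element $p=p^*=p^2$, and we call a projection $q\ne0$ \emph{minimal} if $qAq=\mathbb Cq$.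

\emph{Step 1: $A$ is the closed linear span of its projections.} Let $a$ be self-adjoint. By (v) each nonzero $\lambda\in\sigma(a)$ is isolated, so the indicator of $\{\lambda\}$ is continuous on $\sigma(a)\cup\{0\}$ and vanishes at $0$; by (C2) it defines a projection $p_\lambda\in A$. For $\varepsilon>0$ the set $\{\lambda\in\sigma(a):|\lambda|\ge\varepsilon\}$ is compact without limit points, hence finite, and $\|a-\sum_{|\lambda|\ge\varepsilon}\lambda p_\lambda\|\le\varepsilon$ by (C2). Every element of $A$ is a linear combination of two self-adjoint elements.

\emph{Step 2: every projection $p\ne0$ is a finite sum of minimal projections.} The algebra $pAp$ is a C*-algebra with unit $p$. Let $b\in pAp$ be self-adjoint. The spectrum in $pAp$ of $b+(\|b\|+1)p$ is a compact subset of $[1,\infty)$, and by (C3) and (v) it has no limit point, so it is finite. Translating back, $b$ has finite spectrum in $pAp$.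

By Zorn's lemma $pAp$ has a maximal commutative $*$-subalgebra $D$. By maximality $D$ is closed and contains $p$, so $D\cong C(X)$ by (C4), and by (C3) every real continuous function on $X$ has finite range. We claim that $X$ is finite. Otherwise $X$, being compact, has a non-isolated point $\omega_0$. Put $V_0=X$. Given an open neighborhood $V_{n-1}$ of $\omega_0$, pick $\omega_n\in V_{n-1}\setminus\{\omega_0\}$ and disjoint open sets $U_n\ni\omega_n$ and $V_n\ni\omega_0$ inside $V_{n-1}$. The sets $U_n$ are pairwise disjoint, because $U_m\subset V_n$ for $m>n$. By Urysohn's lemma there are continuous $g_n:X\to[0,1]$ with $g_n(\omega_n)=1$ and $g_n=0$ off $U_n$. The continuous function $\sum_n2^{-n}g_n$ takes the value $2^{-n}$ at $\omega_n$, so its range is infinite, a contradiction.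

Thus $D$ is spanned by the projections $q_1,\dots,q_l$ corresponding to the points of $X$; they are mutually orthogonal with sum $p$. Let $b\in q_iAq_i$ be self-adjoint. Then $b\in pAp$, $bq_i=q_ib=b$ and $bq_j=q_jb=0$ for $j\ne i$, so $b$ commutes with $D$. By maximality $b\in D$, and so $b=q_ib\in q_iD=\mathbb Cq_i$. Hence $q_iAq_i=\mathbb Cq_i$.

\emph{Step 3: the representation.} Let $q$ be minimal and write $qaq=\varphi(a)q$ for $a\in A$. Let $\pi$ be irreducible with $\pi(q)\ne0$. The map $b\mapsto\pi(q)b\pi(q)$ is WOT-continuous on $B(H_\pi)$ and sends the WOT-dense set $\pi(A)$ into the WOT-closed line $\mathbb C\pi(q)$. So $\pi(q)B(H_\pi)\pi(q)=\mathbb C\pi(q)$, which means that all operators on the range of $\pi(q)$ are scalars: $\pi(q)$ has rank one. If $\xi$ is a unit vector in its range, then $\langle\pi(a)\xi,\xi\rangle=\langle\pi(qaq)\xi,\xi\rangle=\varphi(a)$. If $\pi'$ is another irreducible representation with $\pi'(q)\ne0$ and $\xi'$ is the corresponding vector, then $\|\pi(a)\xi\|^2=\varphi(a^*a)=\|\pi'(a)\xi'\|^2$, so by (C5) the map $\pi(a)\xi\mapsto\pi'(a)\xi'$ extends to a unitary that intertwines $\pi$ and $\pi'$.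 This is the uniqueness of the GNS representation of $\varphi$. So at most one equivalence class of irreducible representations does not vanish at $q$.

Let $\pi_0$ be the direct sum of one representative of each equivalence class of irreducible representations of $A$, acting on $H_{\pi_0}$. By (C5) it is injective, hence isometric by (C1), and $\pi_0(q)$ has rank one for every minimal $q$. By Step~2, $\pi_0(p)$ has finite rank for every projection $p\in A$. By Step~1, $\pi_0(A)$ lies in the closed linear span of these operators, so $\pi_0(A)\subset K(H_{\pi_0})$. This proves (i) and completes the proof of Theorem~\ref{thm:cstar}. \qed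

\begin{remark}\label{rem:fails}
By the equivalence of (i) and (iii), in a C*-algebra that is not isomorphic to a C*-subalgebra of some $K(H)$ it is the implication ``FPP $\Rightarrow$ weakly compact'' that fails. Condition (v) is easy to test. It fails in $C[0,1]$, where the function $t$ has spectrum $[0,1]$, and in $\ell^\infty$ and $B(\ell^2)$, where the sequence $(1+1/i)_{i\ge1}$ and the corresponding diagonal operator have $1$ as a limit point of the spectrum.
\end{remark}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{Fixed Point Properties For $c_0$-Like Spaces},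
\texttt{http://d-scholarship.pitt.edu/13140/1/Veysel\_Nezir\_PhD\_thesis.pdf}

\end{thebibliography}
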